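\title{Minimizing total stretch on a single machine is NP-hard}

\begin{abstract}
The stretch of a job is its flow time divided by its size. We show that minimizing total stretch on a single machine with release times and preemption is NP-hard, and that the decision version is NP-complete. The same reduction from Subset Sum applies to the objective $\sum_j F_j/p_j^{\alpha}$ for every fixed rational $\alpha>0$, even when all jobs except one have almost equal sizes. For such jobs the objective is the total completion time plus a correction that is linear in the sizes, and this correction is enough to encode a knapsack whose profits equal its weights.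
\end{abstract}

\section{Introduction}\label{sec:intro}

An instance consists of jobs $j=1,\dots,m$, each with a \emph{release time} $r_j\ge0$ and a \emph{size} $p_j>0$. These are rational numbers written in binary, and all of them are known in advance. A single machine of speed $1$ processes at most one job at a time, and a job may be interrupted and resumed at no cost. Thus a \emph{schedule} assigns to each job $j$ finitely many intervals in $[r_j,\infty)$ of total length $p_j$, and no two intervals overlap. The \emph{completion time} $C_j$ is the right end of the last interval of $j$, the \emph{flow time} is $F_j=C_j-r_j$, and the \emph{stretch} is $S_j=F_j/p_j$. We want to minimize the total stretch $\sum_jS_j$. An algorithm outputs a schedule as a list of intervals with rational endpoints.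

A job that has the machine to itself has $F_j=p_j$, so $S_j\ge1$ is the factor by which the other jobs slow $j$ down. Total flow time charges the same amount for a unit of delay of any job; total stretch charges $1/p_j$. Total flow time is minimized by the rule SRPT, which always runs a released job with the shortest remaining processing time \cite{Schrage}. The same rule minimizes total stretch in the two simplest cases. If all sizes are equal, the two objectives are proportional. If all jobs are released at time $0$, it suffices to consider schedules that run the jobs one after the other (Lemma~\ref{lem:priority}); for two consecutive jobs of sizes $p<q$, running the shorter first delays the longer by $p$ and costs $p/q$, the other order costs $q/p$, and so shortest first is optimal.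

In general SRPT fails for stretch. Let a job of size $p$ be released at $0$ and a job of size $q$ at a time $r\in(0,p)$. Preempting gives total stretch $2+q/p$, and not preempting gives $2+(p-r)/q$. For $p=9$ and $q=r=5$, SRPT does not preempt, since $4<5$, although $5/9<4/5$. Still, the right decision follows a simple rule, namely preempt if $q^2<p(p-r)$. Since the weight $1/p_j$ of a job is determined by its size, and shorter jobs are heavier, one may guess that some refinement of SRPT is optimal, at least when the sizes are almost equal.

A polynomial time approximation scheme (for each fixed $\delta>0$, a polynomial time algorithm whose value is within a factor $1+\delta$ of the optimum) is known for total stretch, and Open Problem 4.5 of \cite{Flow} asks whether a polynomial time exact algorithm exists. The answer is no, unless $\mathrm P=\mathrm{NP}$.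

\begin{theorem}\label{thm:stretch}
Given an instance and a rational number $B$, deciding whether some schedule has $\sum_jS_j\le B$ is NP-complete. Consequently, if $\mathrm P\ne\mathrm{NP}$, there is no polynomial time algorithm that outputs, for every instance, a schedule minimizing $\sum_jS_j$.
\end{theorem}

The objectives $\sum_jF_j/p_j^\alpha$ contain total flow time ($\alpha=0$) and total stretch ($\alpha=1$). Hardness sets in as soon as $\alpha$ is positive, and on instances that are close to the easy case of equal sizes.

\begin{theorem}\label{thm:alpha}
Let $\alpha>0$ be a fixed rational number and let $\varepsilon>0$ be fixed. If $\mathrm P\ne\mathrm{NP}$, there is no polynomial time algorithm that minimizes $\sum_jF_j/p_j^\alpha$ for every instance. This holds even for instances in which all jobs except one have sizes within a factor $1+\varepsilon$ of each other. For $\alpha=0$ the problem is polynomial. Hence, for rational $\alpha\ge0$ and assuming $\mathrm P\ne\mathrm{NP}$, the problem is solvable in polynomial time if and only if $\alpha=0$.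
\end{theorem}

Both theorems follow from one reduction from \emph{Subset Sum}: given positive integers $a_1,\dots,a_n$ and $\sigma$ in binary, is there $y\in\{0,1\}^n$ with $\sum_ka_ky_k=\sigma$? This problem is NP-complete, and it remains so under the restriction $1\le\sigma\le A:=\sum_ka_k$, since the answer is no when $\sigma>A$. We carry out the reduction for general $\alpha$; a reader interested only in stretch may put $\alpha=1$ throughout. Since $\sum_jF_j/p_j^\alpha$ and $\sum_jC_j/p_j^\alpha$ differ by the constant $\sum_jr_j/p_j^\alpha$, we work with completion times.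

\section{Priority schedules}\label{sec:priority}

There are infinitely many schedules, and their completion times need not be integers even when the data are. The following lemma removes both difficulties. The \emph{priority schedule} of an ordering of the jobs runs, at every time, the first job in the ordering that is released and unfinished.

\begin{lemma}\label{lem:priority}
Given a schedule, number the jobs so that $C_1\le\dots\le C_m$. The priority schedule of the ordering $1,\dots,m$ has completion times $C'_j\le C_j$ for all $j$. Hence, for any weights $w_j>0$, the minimum of $\sum_jw_jC_j$ exists and is attained by a priority schedule. If all $r_j$ and $p_j$ are integers, then all completion times of a priority schedule are integers.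
\end{lemma}

\begin{proof}
Fix $j$, and put $I=\{1,\dots,j\}$ and $t=C_j$. Call $s\in[0,t]$ \emph{clear} if the priority schedule has finished, by time $s$, every job of $I$ released strictly before $s$. Time $0$ is clear, and an increasing limit of clear times is clear because there are finitely many jobs. So there is a largest clear time $s$. At every time in $(s,t]$ some job of $I$ is released and unfinished, so the priority schedule works on $I$ throughout $(s,t)$. By time $t$ it has therefore done $V+(t-s)$ work on $I$, where $V$ is the total size of the jobs of $I$ released before $s$. No schedule does more, since the other jobs of $I$ can be processed only after $s$. The given schedule has finished all of $I$ by time $t$, so the priority schedule has too, and $C'_j\le C_j$.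

There are finitely many orderings, so the best priority schedule is optimal. In a priority schedule the running job changes only at a release or a completion. If at such an event the time and all remaining sizes are integers, then the next event is a release time or the current time plus the remaining size of the running job. It is again an integer, and so are the remaining sizes at that time.
\end{proof}

A priority schedule has at most $2m$ events. After scaling by a common denominator of the data, the events are integers bounded by $\max_jr_j+\sum_jp_j$. So a priority schedule can be computed from its ordering in polynomial time.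

\section{Nearly equal jobs and a single pair}\label{sec:idea}

In this section $\alpha=1$, and we multiply the objective by a large integer $M$. To encode Subset Sum we need, for each number $a_k$, a choice that uses up $a_k$ units of a limited resource and gains $a_k$ units of cost. The obstacle is that the weights cannot be chosen freely.

\medskip\noindent\textbf{The linear correction.} Suppose that the jobs have sizes $M+u$ with $|u|$ small. Then the $k$-th job to complete does so at a time $c=kM+x$ with $|x|$ small, and it contributes
\begin{equation}\label{eq:identity}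
\frac{Mc}{M+u}=c-ku-\frac{u(x-ku)}{M+u}.
\end{equation}
The last term is negligible when $M$ is much larger than $|ux|$ and $ku^2$. The cost is then the total completion time plus a correction $-ku$ for each job. The weights differ from $1$ only by about $u/M$, but they multiply times of order $kM$, so the correction is as large as a shift of the completion times by a few multiples of $u$. It rewards placing large jobs late in the completion order, and release times can be set against it.

\medskip\noindent\textbf{A deadline and a filler.} Add one short job $K$ of size $L$, released at time $D$. Its weight $M/L$ is huge, so $K$ runs during $[D,D+L]$, and a job that misses $D$ is delayed by $L$. Add also a job $J$ of size $P=M+Q$, released at $0$, whose excess $Q$ is larger than all other excesses but smaller than $L$. The correction $-kQ$ pushes $J$ late, and the penalty $L$ keeps it before $D$, so $J$ will be the last job to complete by time $D$. It fills all gaps, and its completion time is $P$ plus the total size of the jobs completed before it. This is the sum that $D$ bounds.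

\medskip\noindent\textbf{One pair.} Let $n=1$ and $a_1=a$. Besides $J$ and $K$, take a job $Y$ of size $s=M-\Delta$ released at time $e$, and a job $Y'$ of size $s-a$ released at time $e+g+a$, where $e,g,\Delta$ are small compared with $M$. Let $D=P+(s-a)+\sigma$ and $W=P+2s-a$. Consider two schedules without idle time. Each runs one job of the pair from its release to its completion, gives all other time to $J$ until $J$ completes, and gives the remaining time outside $[D,D+L]$ to the other job of the pair.
\[
\begin{array}{c|ccc|c}
 &\text{first}&\text{second}&\text{third}&-\sum ku\\ \hline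
y=1& Y\text{ at }e+s& J\text{ at }P+s& Y'\text{ at }W+L&\Delta-2Q+3(\Delta+a)\\
y=0& Y'\text{ at }e+s+g& J\text{ at }P+s-a& Y\text{ at }W+L&(\Delta+a)-2Q+3\Delta
\end{array}
\]
Passing from $y=0$ to $y=1$ changes the sum of the completion times by $-g+a$ and the correction by $+2a$. The choice $y=1$ gains $g-3a$, and for $g=4a$ it gains exactly $a$. It also delays $J$ by $a$, so $J$ meets the deadline if and only if $ay\le\sigma$. The pair is a knapsack item with profit and weight both equal to $a$. With $n$ pairs, the best profit $\sum_ka_ky_k$ subject to $\sum_ka_ky_k\le\sigma$ equals $\sigma$ exactly when Subset Sum has a solution.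

Two things change for $n>1$. The delay $g_k$ depends on the positions of the two jobs of pair $k$, so these positions must be forced. And the unused job of an early pair is available during the later part of the schedule, where it must be prevented from replacing the jobs of later pairs. Letting the sizes of the pairs decrease in steps of $\Delta$ achieves both.

\section{The instance}\label{sec:instance}

Fix $\alpha=b/d$ with positive integers $b,d$, fix $\varepsilon>0$, and fix integers $C\ge\alpha+\alpha(\alpha+1)2^{\alpha+1}$ and $\kappa\ge1+2/\varepsilon$. These constants do not depend on the input. Let $a_1,\dots,a_n,\sigma$ be an instance of Subset Sum with $1\le\sigma\le A$. Multiplying all numbers by $d$ does not change the solutions, so we assume that $d$ divides every $a_k$. Then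
\[
g_k=\bigl((1+2\alpha)(n+1-k)+1\bigr)a_k,\qquad \eta_k=g_k+a_k\qquad(1\le k\le n)
\]
are integers. We define scales of increasing size:
\begin{gather*}
\Delta=2(b+d)(n+1)A,\qquad E=(n+1)^2\Delta,\qquad G=\bigl(4n+1+\alpha(2n+1)\bigr)E+2,\\
Q=\lceil G/\alpha\rceil,\qquad L=\lceil(1+\alpha)(2n+1)Q\rceil,\\
M=\max\bigl\{L\,((n+1)L)^d,\ 8(2n+1)CQL,\ \kappa Q\bigr\}.
\end{gather*}
Here $\Delta$ dominates all effects of the numbers $a_k$, while $E$ bounds the total effect of the steps $\Delta$, and $G$ collects the errors of order $E$ in the estimates of Section~\ref{sec:gap}. Put $e=Q+E$. The jobs are: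
\begin{itemize}
\item the \emph{filler} $J$, of size $P=M+Q$, released at $0$;
\item for $k=1,\dots,n$, \emph{pair $k$}, consisting of $Y_k$, of size $s_k=M-k\Delta$, released at $T_k$, and $Y'_k$, of size $s'_k=s_k-a_k$, released at $T_k+\eta_k$, where $T_1=e$ and
\[T_{k+1}=T_k+s_k+g_k=T_k+\eta_k+s'_k;\]
\item the \emph{deadline job} $K$, of size $L$, released at $D=P+\sigma+\sum_ks'_k$.
\end{itemize}
All sizes and release times are integers, of polynomial length because $d$ is fixed. The $2n$ jobs $Y_k,Y'_k$ are the \emph{pair jobs}; together with $J$ they are the $2n+1$ \emph{long jobs}. The size of a long job is written $M+u$, and $u$ is its \emph{excess}: $u_J=Q$, $u_{Y_k}=-k\Delta$, $u_{Y'_k}=-k\Delta-a_k$. Put $\tau_k=T_k+s_k$.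

\begin{lemma}\label{lem:facts}
\begin{enumerate}
\item[(i)] $\sum_kg_k<\sum_k\eta_k<\Delta/d\le\Delta\le E$, $A<\Delta$, and $s'_1>\dots>s'_n$.
\item[(ii)] The pair jobs have $\sum|u|=n(n+1)\Delta+A\le E$. Any $k$ long jobs have total size at least $kM-E$, and between $kM+Q-E$ and $kM+Q$ if $J$ is among them.
\item[(iii)] No job of pair $k$ completes before $\tau_k$, and $Y'_k$ does not complete before $T_{k+1}$. Moreover $\tau_1<\dots<\tau_n$ and $kM+Q\le\tau_k<T_{k+1}\le kM+Q+2E$.
\item[(iv)] $3E\le Q$, $\;3Q\le(2n+1)Q\le L$, $\;2L\le M$, $\;\alpha QL\le M$, and
\[\alpha Q\ge G,\qquad L-(2n+1+\alpha n)Q\ge G,\qquad (M/L)^\alpha\ge(n+1)L.\]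
\item[(v)] Every long job has $|u|\le Q\le M/2$, and the sizes of the long jobs are within a factor $1+\varepsilon$ of each other.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) We have $a_k\le\eta_k\le((1+2\alpha)n+2)a_k$ and $(1+2\alpha)n+2<2(1+\alpha)(n+1)=\Delta/(dA)$. Also $s'_k-s'_{k+1}=\Delta-a_k+a_{k+1}>0$.

(ii) The sum is $2\Delta(1+\dots+n)+A$, and $A\le(n+1)\Delta$. The pair jobs have negative excess, and $J$ has excess $Q>0$.

(iii) Release time plus size equals $\tau_k$ for $Y_k$ and $T_{k+1}=\tau_k+g_k$ for $Y'_k$. We have $\tau_k<T_{k+1}<\tau_{k+1}$ and $\tau_k=kM+Q+E-\Delta k(k+1)/2+\sum_{i<k}g_i$. The bounds follow from $\Delta k(k+1)/2\le E$ and $\sum_{i\le k}g_i\le E$.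

(iv) By definition $\alpha Q\ge G\ge\alpha(2n+1)E$, $L\ge(2n+1)Q$, and $L-(2n+1+\alpha n)Q\ge\alpha(n+1)Q\ge G$. The first term in the definition of $M$ gives $M\ge2L$ and $(M/L)^\alpha\ge((n+1)L)^b\ge(n+1)L$. The second gives $M\ge\alpha QL$, as $C\ge\alpha$.

(v) The first claim follows from (ii) and (iv). The ratio of two sizes is at most $1+2Q/(M-Q)$, and $M-Q\ge(\kappa-1)Q\ge2Q/\varepsilon$.
\end{proof}

In a schedule, let $c_1<\dots<c_{2n+1}$ be the completion times of the long jobs and let $\pi(k)$ be the job that completes at $c_k$; we say that it has \emph{position} $k$. When $\pi(q)$ is a pair job, $\iota(q)$ denotes the index of its pair. An ordering $\pi$ of the long jobs is \emph{canonical} if $\pi(n+1)=J$ and $\iota(k)=\iota(2n+2-k)=k$ for $k=1,\dots,n$. The canonical orderings correspond to the vectors $y\in\{0,1\}^n$: in $\pi^y$, position $k\le n$ holds $Y_k$ if $y_k=1$ and $Y'_k$ if $y_k=0$.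

\begin{lemma}\label{lem:intended}
If $\sum_ka_ky_k=\sigma$, there is a schedule without idle time that has ordering $\pi^y$, $C_K=D+L$ and $c_{n+1}=D$, in which, for $k\le n$, $c_k=\tau_k$ if $y_k=1$ and $c_k=T_{k+1}$ if $y_k=0$, and in which the jobs in positions $n+2,\dots,2n+1$ run one after the other from time $D+L$ on.
\end{lemma}

\begin{proof}
Run $J$ on $[0,e]$. If $y_k=1$, run $Y_k$ on $[T_k,\tau_k]$ and $J$ on $[\tau_k,T_{k+1}]$, for $g_k=\eta_k-a_k$ units. If $y_k=0$, run $J$ on $[T_k,T_k+\eta_k]$ and $Y'_k$ on $[T_k+\eta_k,T_{k+1}]$. Before $T_{n+1}$ the filler receives $e+\sum_k\eta_k-\sigma<Q+2E<P$ units. Since $T_{n+1}=e+\sum_k(\eta_k+s'_k)$, its remainder $P-e-\sum_k\eta_k+\sigma$ is positive and equals $D-T_{n+1}$. Run $J$ on $[T_{n+1},D]$, then $K$ on $[D,D+L]$, and then the remaining jobs of the pairs $n,n-1,\dots,1$, all of which were released before $T_{n+1}$. See Figure~\ref{fig:schedule}.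
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.62cm,y=0.7cm,font=\small]
\foreach \xa/\xb/\lab/\col in {0/1.2/J/gray!25, 1.2/4.4/Y_1/white, 4.4/5.2/J/gray!25, 5.2/6.2/J/gray!25, 6.2/9/Y'_2/white, 9/11.6/J/gray!25, 11.6/13/K/gray!60, 13/16/Y_2/white, 16/19.2/Y'_1/white}
  \draw[fill=\col] (\xa,0) rectangle node {$\lab$} (\xb,1);
\foreach \xa/\lab in {0/0, 1.2/T_1, 5.2/T_2, 9/T_3, 11.6/D, 13/D+L}
  \draw (\xa,0) -- (\xa,-0.2) node[below] {$\lab$};
\foreach \xa/\lab in {4.4/\tau_1, 6.2/T_2+\eta_2}
  \draw (\xa,1) -- (\xa,1.2) node[above] {$\lab$};
\end{tikzpicture}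
\caption{The intended schedule for two pairs and the choice $y=(1,0)$, when $a_1=\sigma$ (not to scale). In $[T_k,T_{k+1}]$ one job of pair $k$ runs, either the longer job $Y_k$ at the start or the shorter job $Y'_k$ at the end. The filler $J$ takes the remaining time and completes at the release time $D$ of the short job $K$. The unused jobs of the pairs follow in reverse order.}
\label{fig:schedule}
\end{figure}

\section{What the release times force}\label{sec:timing}

The two lemmas of this section involve only sizes and release times. The first says that the $k$-th completion of a pair job cannot occur before $\tau_k$, although both jobs of every earlier pair are available. In the smallest case, running $Y_1$ and then $Y'_1$ without interruption gives a second completion at $T_1+s_1+s'_1$, which exceeds $\tau_2=T_1+s_1+g_1+s_2$ by $\Delta-\eta_1>0$. The general case reduces to a comparison of this kind, started at a suitable pair $i$ of which both jobs are used.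

\begin{lemma}\label{lem:slots}
In any schedule and for $1\le k\le n$, at most $k-1$ pair jobs complete strictly before $\tau_k$.
\end{lemma}

\begin{proof}
Suppose that a set $X$ of $k$ pair jobs is completed by a time $t<\tau_k$. Let $X_h$ be the set of jobs of $X$ in pairs $h,h+1,\dots,n$. By Lemma~\ref{lem:facts}(iii), $X_k=\emptyset$. Let $i\le k$ be the largest index with $|X_i|\ge k-i+1$. The index $1$ has this property and the index $k$ does not, so $i$ exists and $i<k$. By maximality,
\begin{equation}\label{eq:count}
|X_h|\le k-h\qquad(i<h\le k).
\end{equation}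
From $|X_i|\ge k-i+1$ and $|X_{i+1}|\le k-i-1$ we see that both jobs of pair $i$ lie in $X$ and that $|X_{i+1}|=k-i-1$. List the jobs of $X_{i+1}$ by nonincreasing pair index. For $1\le r\le k-i-1$, the bound \eqref{eq:count} with $h=k-r+1$ shows that at most $r-1$ of them have index larger than $k-r$. So the $r$-th job has index at most $k-r$, and its size is at least $s'_{k-r}$ by Lemma~\ref{lem:facts}(i). The total size of $X_i$ is therefore at least
\[s_i+s'_i+\sum_{h=i+1}^{k-1}s'_h=s_i+\sum_{h=i}^{k-1}(s_h-a_h).\]
All this work is done in $[T_i,t]$, whose length is less than $\tau_k-T_i=\sum_{h=i}^{k-1}(s_h+g_h)+s_k$. Hence $s_i-s_k<\sum_{h=i}^{k-1}\eta_h<\Delta$, which contradicts $s_i-s_k=(k-i)\Delta\ge\Delta$.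
\end{proof}

The correction term favors postponing $J$ past the deadline and completing one more pair job in its place. The late start $e=Q+E$ of the pair jobs excludes this.

\begin{lemma}\label{lem:deadline}
In any schedule, at most $n+1$ long jobs and at most $n$ pair jobs complete by time $D$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:facts}, any $n+2$ long jobs have total size at least $(n+2)M-E$, while $D\le(n+1)M+Q+A$ and $Q+A+E\le3Q<M$. Pair jobs are processed only after time $e$, and
\[D-e=(n+1)M+\sigma-A-\Delta\frac{n(n+1)}2-E .\]
Any $n+1$ pair jobs have total size at least $(n+1)M-n(n+1)\Delta-A$. This exceeds $D-e$ by $E-\sigma-\Delta n(n+1)/2$, which is positive because $\sigma<\Delta$ and $1+n(n+1)/2<(n+1)^2$.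
\end{proof}

\section{The linearized cost}\label{sec:linear}

The scaled cost of a schedule is
\[
\operatorname{cost}=M^\alpha\sum_j\frac{C_j}{p_j^\alpha}=\Bigl(\frac ML\Bigr)^{\alpha}C_K+\sum_{k=1}^{2n+1}c_k\,w(u_{\pi(k)}),\qquad w(u)=\Bigl(1+\frac uM\Bigr)^{-\alpha}.
\]
To compare schedules in which $J$ has position $n+1$, we replace $c_k$ by a value $\beta_k$ that depends only on the ordering, and $w$ by its linearization as in \eqref{eq:identity}. For an ordering $\pi$ with $\pi(n+1)=J$, define
\[
\beta_k=\begin{cases}
T_{k+1}&k\le n,\ \pi(k)=Y'_k,\\
\tau_k&k\le n,\ \pi(k)\ne Y'_k,\\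
\sum_{i\le k}(M+u_{\pi(i)})&k=n+1,\\
L+\sum_{i\le k}(M+u_{\pi(i)})&k\ge n+2,
\end{cases}
\qquad
\Psi(\pi)=\sum_{k=1}^{2n+1}\bigl(\beta_k-\alpha k\,u_{\pi(k)}\bigr).
\]
The values for $k\le n$ come from Section~\ref{sec:timing}, and those for $k>n$ count work. By Lemma~\ref{lem:facts}(ii)--(iv),
\begin{equation}\label{eq:beta}
0\le\beta_k-kM\le
\begin{cases}Q+2E&k\le n,\\ Q&k=n+1,\\ Q+L&k\ge n+2,\end{cases}
\qquad\text{so}\qquad 0\le\beta_k-kM\le2L .
\end{equation}

\begin{lemma}\label{lem:error}
If $\pi(n+1)=J$, then $\bigl|\sum_k\beta_k\,w(u_{\pi(k)})-\Psi(\pi)\bigr|\le\frac14$.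
\end{lemma}

\begin{proof}
For $|z|\le\frac12$ the second derivative of $(1+z)^{-\alpha}$ is at most $\alpha(\alpha+1)2^{\alpha+2}$, so Taylor's formula gives $(1+z)^{-\alpha}=1-\alpha z+R(z)$ with $|R(z)|\le\alpha(\alpha+1)2^{\alpha+1}z^2\le(C-\alpha)z^2$. With $u=u_{\pi(k)}$ and $|u|\le Q\le M/2$,
\[\beta_k\,w(u)-(\beta_k-\alpha ku)=-\frac{\alpha u(\beta_k-kM)}M+\beta_k\,R\Bigl(\frac uM\Bigr).\]
By \eqref{eq:beta} the first term is at most $2\alpha QL/M$ in absolute value. Since $\beta_k\le(2n+1)M+2L\le(2n+2)M$ and $(2n+2)Q\le2L$, the second is at most $2(C-\alpha)QL/M$. The sum over $k$ is at most $2(2n+1)CQL/M\le\frac14$.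
\end{proof}

Next we find how $\Psi$ depends on $\pi$. Let $W$ be the total size of the long jobs. For $k\ge n+1$ we have $\sum_{i\le k}(M+u_{\pi(i)})=W-\sum_{l>k}(M+u_{\pi(l)})$, and position $l\ge n+2$ occurs in this expression for the $l-n-1$ values $k=n+1,\dots,l-1$. Hence the coefficient of $-u_{\pi(q)}$ in $\Psi$ is
\[\nu_q=\alpha q\quad(q\le n),\qquad \nu_q=\alpha q+(q-n-1)\quad(q\ge n+2).\]
The numbers $\nu_q$ are positive multiples of $1/d$, strictly increasing along the positions $1,\dots,n,n+2,\dots,2n+1$. Inserting the excesses of the pair jobs and $T_{k+1}=\tau_k+g_k$, we obtain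
\begin{equation}\label{eq:psi}
\Psi(\pi)=\Gamma+\Delta\sum_{q\ne n+1}\nu_q\,\iota(q)+\sum_{q:\ \pi(q)=Y'_{\iota(q)}}\nu_q\,a_{\iota(q)}+\sum_{k\le n:\ \pi(k)=Y'_k}g_k ,
\end{equation}
where $\Gamma=\sum_k\tau_k+(n+1)W+nL-Mn(n+1)/2-\alpha(n+1)Q$ does not depend on $\pi$. The term with $\Delta$ decides which pair occupies which position, and the last two terms decide the order within each pair. Put $\Psi_0=\Psi(\pi^{\mathbf 0})$, the value for $y=(0,\dots,0)$.

\begin{lemma}\label{lem:psi}
\begin{enumerate}
\item[(i)] $\Psi(\pi^y)=\Psi_0-\sum_ka_ky_k$ for all $y\in\{0,1\}^n$.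
\item[(ii)] If $\pi(n+1)=J$, $\iota(k)\le k$ for all $k\le n$, and $\pi$ is not canonical, then $\Psi(\pi)\ge\Psi_0+1$.
\item[(iii)] With $N=1+2+\dots+(2n+1)$,
\[\Psi_0\le MN+nL+(2n+1)Q-\alpha(n+1)Q+\bigl(2n+\alpha(2n+1)\bigr)E.\]
\end{enumerate}
\end{lemma}

\begin{proof}
(i) The sum $\sum_q\nu_q\iota(q)$ has the same value $Z$ for all canonical orderings. In the last two sums of \eqref{eq:psi}, pair $k$ contributes $\nu_ka_k+g_k$ if $y_k=0$ and $\nu_{2n+2-k}\,a_k$ if $y_k=1$. Since
\[\nu_{2n+2-k}-\nu_k=\alpha(2n+2-2k)+(n+1-k)=(1+2\alpha)(n+1-k),\]
the first contribution exceeds the second by $g_k-(1+2\alpha)(n+1-k)a_k=a_k$. This is the reason for the choice of $g_k$.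

(ii) The term $-\Delta\,\iota(q)$ in the excess makes later pairs smaller, so $\Psi$ prefers them in early positions, and the hypothesis $\iota(k)\le k$ limits how early. For $1\le h\le n$ let $R_h=\{q\ne n+1:\iota(q)\ge h\}$. Then
\[\sum_{q\ne n+1}\nu_q\,\iota(q)=\sum_{h=1}^n\ \sum_{q\in R_h}\nu_q .\]
The set $R_h$ has $2(n-h+1)$ elements, and it contains no $k<h$ because $\iota(k)\le k$. So $R_h\subseteq\{h,\dots,n\}\cup\{n+2,\dots,2n+1\}$. The $2(n-h+1)$ smallest elements of the latter set form $R_h^*=\{h,\dots,n\}\cup\{n+2,\dots,2n+2-h\}$. In increasing order, the $i$-th element of $R_h$ is at least the $i$-th element of $R_h^*$, with strict inequality for some $i$ if $R_h\ne R_h^*$. Hence $\sum_{q\in R_h}\nu_q\ge\sum_{q\in R_h^*}\nu_q$, with a gap of at least $1/d$ if $R_h\ne R^*_h$. Now $\iota(q)$ is the largest $h$ with $q\in R_h$, and the largest $h$ with $q\in R_h^*$ is $k$ for $q=k$ and for $q=2n+2-k$. So $R_h=R_h^*$ for all $h$ exactly when $\pi$ is canonical. For $\pi$ as in (ii) we get $\sum_q\nu_q\iota(q)\ge Z+1/d$, and, dropping two nonnegative sums in \eqref{eq:psi}, $\Psi(\pi)\ge\Gamma+\Delta Z+\Delta/d$. On the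 other hand, $\Psi_0=\Gamma+\Delta Z+H$ with
\[H=\sum_k(g_k+\alpha ka_k)=\sum_k\bigl((1+2\alpha)(n+1)-(1+\alpha)k+1\bigr)a_k\le(1+2\alpha)(n+1)A .\]
Therefore $\Psi(\pi)-\Psi_0\ge\Delta/d-H\ge(n+1)A\ge1$.

(iii) By \eqref{eq:beta}, $\sum_k\beta_k\le MN+nL+(2n+1)Q+2nE$. The correction of $J$ is $-\alpha(n+1)Q$, and the corrections of the pair jobs add up to at most $\alpha(2n+1)E$ by Lemma~\ref{lem:facts}(ii).
\end{proof}

\section{The gap}\label{sec:gap}

Define the threshold
\[\theta=\Bigl(\frac ML\Bigr)^\alpha(D+L)+\Psi_0-\sigma .\]

\begin{proposition}\label{prop:gap}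
\begin{enumerate}
\item[(a)] If Subset Sum has a solution, some schedule has $\operatorname{cost}\le\theta+\frac14$.
\item[(b)] If a priority schedule has $\operatorname{cost}<\theta+\frac34$, then its ordering of the long jobs is $\pi^y$ for some $y$ with $\sum_ka_ky_k=\sigma$.
\end{enumerate}
\end{proposition}

Part (b) must exclude all schedules that deviate from the intended shape. Most deviations lose an amount on one of the scales $(M/L)^\alpha$, $M$, $L$, $\alpha Q$, and for them a coarse estimate with errors of order $E$ suffices.

\begin{lemma}\label{lem:coarse}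
Consider a schedule in which $J$ has position $j$ and $C_K\ge D+L+\delta$ with $\delta\ge0$. Let $x_1,\dots,x_{2n+1}\ge0$ satisfy $c_k\ge kM+x_k-E$ for all $k$, and $x_j\le L$. If
\begin{equation}\label{eq:coarse}
\Bigl(\frac ML\Bigr)^\alpha\delta+\sum_kx_k-nL-(2n+1)Q+\alpha(n+1-j)Q\ \ge\ G,
\end{equation}
then $\operatorname{cost}\ge\theta+1$.
\end{lemma}

\begin{proof}
The lower bounds $kM+x_k-E$ are nonnegative. Pair jobs have $u<0$ and so $w\ge1$. For $J$, the convex function $(1+z)^{-\alpha}$ lies above its tangent at $0$, so $w(Q)\ge1-\alpha Q/M$, and the loss against weight $1$ is at most $(\alpha Q/M)(jM+x_j)\le\alpha jQ+1$ because $\alpha QL\le M$. Thus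
\[\operatorname{cost}\ge\Bigl(\frac ML\Bigr)^\alpha(D+L+\delta)+MN+\sum_kx_k-(2n+1)E-\alpha jQ-1 .\]
By Lemma~\ref{lem:psi}(iii), $\operatorname{cost}-\theta$ is at least the left side of \eqref{eq:coarse} minus $(4n+1+\alpha(2n+1))E+1=G-1$.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:gap}]
(a) Take the schedule of Lemma~\ref{lem:intended}. It has $c_k=\beta_k$ for $k\le n$ by the definition of $\beta_k$. It has $c_{n+1}=D=P+\sum_k(s'_k+a_ky_k)=\beta_{n+1}$, and adding $L$ and the sizes of the later jobs gives $c_k=\beta_k$ for $k\ge n+2$. Lemmas~\ref{lem:error} and~\ref{lem:psi}(i) give $\operatorname{cost}\le(M/L)^\alpha(D+L)+\Psi_0-\sigma+\frac14$.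

(b) Consider a priority schedule with $\operatorname{cost}<\theta+\frac34$, with $J$ in position $j$. In Steps 1--4 we show that a deviation would give \eqref{eq:coarse}, which is impossible by Lemma~\ref{lem:coarse}. The jobs $\pi(1),\dots,\pi(k)$ are finished by time $c_k$, so $c_k$ is at least their total size, and $c_k\ge kM-E$ by Lemma~\ref{lem:facts}(ii).

\emph{Step 1: $K$ runs exactly on $[D,D+L]$.} Always $C_K\ge D+L$, and $C_K$ is an integer by Lemma~\ref{lem:priority}; integrality is what makes the deadline an all-or-nothing constraint. If $C_K\ge D+L+1$, take $\delta=1$ and all $x_k=0$. As $j\le2n+1$, the left side of \eqref{eq:coarse} is at least $(n+1)L-nL-(2n+1)Q-\alpha nQ\ge G$ by Lemma~\ref{lem:facts}(iv). So $C_K=D+L$, and $K$ occupies all of $[D,D+L]$. Consequently, if $c_k>D$ then $c_k>D+L$, and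
\begin{equation}\label{eq:after}
c_k\ge L+\sum_{i\le k}(M+u_{\pi(i)}).
\end{equation}
From now on $\delta=0$.

\emph{Step 2: exactly $n+1$ long jobs complete by $D$, and $J$ is one of them.} If at most $n$ do, then \eqref{eq:after} holds for $k\ge n+1$, and we take $x_k=0$ for $k\le n$ and $x_k=L$ for $k\ge n+1$. The left side of \eqref{eq:coarse} is again at least $(n+1)L-nL-(2n+1)Q-\alpha nQ\ge G$. So at least $n+1$ long jobs complete by $D$. By Lemma~\ref{lem:deadline} exactly $n+1$ do, and they are not all pair jobs. Thus $j\le n+1$, $c_{n+1}\le D$, and \eqref{eq:after} holds for $k\ge n+2$.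

\emph{Step 3: $j=n+1$.} Completing $J$ early forfeits $\alpha Q$ per position, and the point is that it cannot save an amount of order $Q$ in the completion times. Suppose $j\le n$. For $k<j$ the first $k$ jobs are pair jobs, processed after $e=Q+E$, so $c_k\ge e+kM-E\ge kM+Q-E$. For $k\ge j$ the first $k$ jobs include $J$, so $c_k\ge kM+Q-E$ by Lemma~\ref{lem:facts}(ii), with an additional $L$ for $k\ge n+2$. Take $x_k=Q$ for $k\le n+1$ and $x_k=Q+L$ for $k\ge n+2$; then $x_j=Q\le L$. The left side of \eqref{eq:coarse} equals $\alpha(n+1-j)Q\ge\alpha Q\ge G$.

\emph{Step 4: $\iota(k)\le k$ for all $k\le n$.} Suppose $\iota(k)>k$ for some $k\le n$. Then $k+1\le n$, and Lemma~\ref{lem:facts}(iii) gives $c_k\ge\tau_{\iota(k)}\ge\tau_{k+1}\ge(k+1)M$. Take $x_k=M$, $x_i=0$ for the other $i\le n+1$, and $x_i=L$ for $i\ge n+2$. The left side of \eqref{eq:coarse} equals $M-(2n+1)Q\ge2L-(2n+1)Q\ge L\ge G$.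

\emph{Step 5: the fine estimate.} Now $\pi(n+1)=J$, and we claim that $c_k\ge\beta_k$ for all $k$. For $k\le n$, the $k$ pair jobs $\pi(1),\dots,\pi(k)$ are complete at time $c_k$, so $c_k\ge\tau_k$ by Lemma~\ref{lem:slots}, and $c_k\ge T_{k+1}$ if $\pi(k)=Y'_k$ by Lemma~\ref{lem:facts}(iii). For $k=n+1$ the claim counts work, and for $k\ge n+2$ it is \eqref{eq:after}. The weights are positive, so Lemma~\ref{lem:error} gives
\[\theta+\tfrac34>\operatorname{cost}\ge\Bigl(\frac ML\Bigr)^\alpha(D+L)+\Psi(\pi)-\tfrac14,\qquad\text{that is,}\qquad\Psi(\pi)<\Psi_0-\sigma+1 .\]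
By Step 4 and Lemma~\ref{lem:psi}(ii), $\pi$ is canonical, say $\pi=\pi^y$. Then Lemma~\ref{lem:psi}(i) gives $\sum_ka_ky_k>\sigma-1$, so $\sum_ka_ky_k\ge\sigma$ because both sides are integers. The deadline gives the reverse inequality:
\[P+\sigma+\sum_ks'_k=D\ge c_{n+1}\ge\beta_{n+1}=P+\sum_ks'_k+\sum_ka_ky_k .\qedhere\]
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:alpha}]
Let $\alpha>0$, and suppose that a polynomial time algorithm minimizes $\sum_jF_j/p_j^\alpha$ on all instances in which all jobs except one have sizes within a factor $1+\varepsilon$ of each other. Given an instance of Subset Sum, build the instance of Section~\ref{sec:instance}, which has this property by Lemma~\ref{lem:facts}(v), and run the algorithm. Its output minimizes $\operatorname{cost}$. Order the jobs by completion time and compute the priority schedule of this ordering, which is also optimal by Lemma~\ref{lem:priority}. For $k\le n$ put $y_k=1$ if the $k$-th long job to complete in the priority schedule is $Y_k$, and $y_k=0$ otherwise. Answer yes if and only if $\sum_ka_ky_k=\sigma$. The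 answer yes is always correct. If a solution exists, the priority schedule has cost at most $\theta+\frac14$ by Proposition~\ref{prop:gap}(a), so $y$ is a solution by part (b), and the answer is yes. This decides Subset Sum in polynomial time, without evaluating the possibly irrational numbers $p_j^{-\alpha}$, and so $\mathrm P=\mathrm{NP}$.

For $\alpha=0$, SRPT is optimal \cite{Schrage}. With ties broken in favor of the running job, it changes jobs only at releases and completions, so it runs in polynomial time. The last assertion combines the two cases.
\end{proof}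

\begin{proof}[Proof of Theorem~\ref{thm:stretch}]
By Lemma~\ref{lem:priority}, some schedule has $\sum_jS_j\le B$ if and only if some priority schedule does. An ordering of the jobs is thus a certificate, checked by computing its priority schedule and the rational number $\sum_jS_j$. So the problem is in NP.

For hardness, take $\alpha=b=d=1$ and $\varepsilon=1$ in Section~\ref{sec:instance}. Then $\theta=M(D+L)/L+\Psi_0-\sigma$ is rational and computable in polynomial time, and so is $B=(\theta+\frac12)/M-\sum_jr_j/p_j$. A schedule has $\sum_jS_j\le B$ if and only if its cost is at most $\theta+\frac12$. If Subset Sum has a solution, such a schedule exists by Proposition~\ref{prop:gap}(a). If such a schedule exists, then so does a priority schedule of cost at most $\theta+\frac12$, and part (b) yields a solution. The second assertion of the theorem is the case $\alpha=1$ of Theorem~\ref{thm:alpha}.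
\end{proof}

\begin{remark}[The hypotheses on $\alpha$]
Positivity of $\alpha$ enters through two inequalities: $(M/L)^\alpha\ge(n+1)L$ makes $K$ a deadline (Step 1), and $\alpha Q\ge G$ keeps $J$ in position $n+1$ (Step 3). For $\alpha=0$ both fail for every choice of $Q$, $L$ and $M$. In fact SRPT completes $J$ first: at time $e$ its remaining size is $P-e=M-E$, while every pair job has size at least $M-n\Delta-A>M-E$. Rationality of $\alpha$ makes the $g_k$ integers and gives the gap $1/d$ in Lemma~\ref{lem:psi}(ii). That $\alpha$ is fixed keeps the length of $M$, which involves a $d$-th power, polynomial.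
\end{remark}

\begin{remark}[Scope]
The reduction starts from numbers in binary, so it establishes NP-hardness in the ordinary (weak) sense. It is consistent with the approximation scheme mentioned in the introduction: for $\alpha=1$ the two bounds of Proposition~\ref{prop:gap} differ by $1/(2M)$ in total stretch, with $M\ge A$, while every schedule has total stretch at least $2n+2$. We claim neither strong NP-hardness (hardness for numbers written in unary) nor the nonexistence of a fully polynomial approximation scheme (one whose running time is also polynomial in $1/\delta$).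
\end{remark}

\begin{thebibliography}{9}

\bibitem{Flow}
\emph{Algorithms for flow time scheduling},
\texttt{https://pure.tue.nl/ws/files/3444591/677724383413858.pdf}.

\bibitem{Schrage}
Schrage, \emph{Operations Research} 16 (1968), 687--690.

\end{thebibliography}
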